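# $M$-embedded $\mathcal L^\infty$-spaces of arbitrary density: an isomorphism with $c_0(\Gamma)$

## 1. $L$-projections, $M$-ideals and $\mathcal L^\infty$-spaces

**Conventions.** Scalars are real or complex, $\mathbb K$ is the scalar field, and "rational scalar" means Gaussian rational in the complex case. $B_X$ is the closed unit ball and $\operatorname{dens}X$ the density character of $X$. The Banach–Mazur distance is $d(X,Y)=\inf\|T\|\|T^{-1}\|$ over isomorphisms $T:X\to Y$. We write $(\oplus X_s)_{c_0}$, $(\oplus E_\gamma)_1$, $(\oplus E_\gamma)_\infty$ for $c_0$-, $\ell_1$- and $\ell_\infty$-sums. All spaces are regarded as subspaces of their biduals. For a closed subspace $Y\subseteq X$ we identify $Y^{**}$ with $Y^{\perp\perp}\subseteq X^{**}$, and for a closed subspace $F\subseteq X^*$ we identify $F^{**}$ with $F^{\perp\perp}\subseteq X^{***}$. The symbol $X^\perp$ always means the annihilator of $X$ in $X^{***}$. We work in ZFC.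

**Definition 1.1.** A linear projection $P$ on a Banach space $Z$ is an *$L$-projection* if $\|z\|=\|Pz\|+\|z-Pz\|$ for all $z\in Z$. Its range is an *$L$-summand*.

*Example.* On $\ell_1(\Gamma)$, multiplication by $1_A$ is an $L$-projection for every $A\subseteq\Gamma$. On $\ell_2^2$ the coordinate projection is not: $\|(1,1)\|=\sqrt2<2$.

**Definition 1.2.** A closed subspace $J$ of $Z$ is an *$M$-ideal* in $Z$ if its annihilator $J^\perp$ is an $L$-summand in $Z^*$. A Banach space $X$ is *$M$-embedded* if $X$ is an $M$-ideal in $X^{**}$, that is, if $X^\perp$ is an $L$-summand in $X^{***}$.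

*Example 1: $X=c_0(\Gamma)$, the space of scalar families $(a_\gamma)$ with $\{\gamma:|a_\gamma|>\varepsilon\}$ finite for every $\varepsilon>0$, in the supremum norm.* Here $X^*=\ell_1(\Gamma)$ and $X^{**}=\ell_\infty(\Gamma)$. For $\Psi\in X^{***}$ the restriction $\Psi|_X$ is an element $x^*$ of $X^*\subseteq X^{***}$, and $\omega=\Psi-x^*$ lies in $X^\perp$. The map $\Psi\mapsto\omega$ is a linear projection onto $X^\perp$. We check that it is an $L$-projection, that is, $\|x^*+\omega\|=\|x^*\|+\|\omega\|$. Only "$\ge$" needs an argument. Given $\varepsilon>0$ take a finite $A\subseteq\Gamma$ with $\|1_{\Gamma\setminus A}x^*\|<\varepsilon$. Since $\ell_\infty(\Gamma)=\ell_\infty(A)\oplus_\infty\ell_\infty(\Gamma\setminus A)$, the dual norm is the sum of the norms of the two restrictions. On $\ell_\infty(A)\subseteq c_0(\Gamma)$ the functional $\omega$ vanishes, so there $\Psi$ is $1_Ax^*$. On the other summand $\Psi$ is $1_{\Gamma\setminus A}x^*+\omega$, of norm at least $\|\omega\|-\varepsilon$. So $\|\Psi\|\ge\|1_Ax^*\|+\|\omega\|-\varepsilon\ge\|x^*\|+\|\omega\|-2\varepsilon$,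 and $\varepsilon$ was arbitrary. Thus $c_0(\Gamma)$ is $M$-embedded.

*Example 2.* If $X$ is reflexive, then $X^\perp=\{0\}$, which is an $L$-summand. So $\ell_2(\Gamma)$ is $M$-embedded for every $\Gamma$. A finite-dimensional space is $M$-embedded for the same reason. We exclude this trivial case: *the spaces $X$ in the question and in the theorems below are infinite-dimensional.*

**Definition 1.3.** $X$ is an *$\mathcal L^\infty$-space with constant $\lambda\ge1$* if every finite-dimensional subspace $E\subseteq X$ is contained in a finite-dimensional subspace $F\subseteq X$ with $d(F,\ell_\infty^{\dim F})\le\lambda$. It is an *$\mathcal L^\infty$-space* if this holds for some $\lambda$.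

The following device is needed for the example and once more at the end.

**Lemma 1.4 (perturbation).** Let $D$ be a dense linear subspace of $X$, $E\subseteq X$ finite-dimensional and $0<\delta<1$. There are a subspace $E'\subseteq D$ and an automorphism $\Sigma$ of $X$ with $\|\Sigma-I\|\le\delta$ and $\Sigma E'=E$.

*Proof.* Take a basis $e_1,\dots,e_n$ of $E$ and, by Hahn–Banach, $e_i^*\in X^*$ with $e_i^*(e_j)=\delta_{ij}$. Pick $e_i'\in D$ with $\sum\|e_i^*\|\|e_i'-e_i\|\le\delta/(1+\delta)=:\eta$. The operator $Nx=\sum e_i^*(x)(e_i'-e_i)$ has $\|N\|\le\eta<1$, and $(I+N)e_i=e_i'$. Put $\Sigma=(I+N)^{-1}$ and $E'=\operatorname{span}\{e_i'\}$. Then $\Sigma E'=E$ and $\|\Sigma-I\|\le\eta/(1-\eta)=\delta$. $\square$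

*Example.* $c_0(\Gamma)$ is an $\mathcal L^\infty$-space with every constant $\lambda>1$. Let $D$ be the span of the unit vectors. Then $E'$ lies in the span $\ell_\infty(A)$ of finitely many unit vectors, so $E\subseteq\Sigma\ell_\infty(A)$, whose distance to $\ell_\infty^{|A|}$ is at most $\|\Sigma\|\|\Sigma^{-1}\|\le(1+\delta)/(1-\delta)$.

*Non-example.* $\ell_2$ is not an $\mathcal L^\infty$-space. If $T:\ell_\infty^n\to\ell_2^n$ is an isomorphism, then averaging $\|\sum\pm Te_i\|^2$ over all signs gives $\sum\|Te_i\|^2\le\|T\|^2$, so some $\|Te_i\|\le\|T\|/\sqrt n$. As $\|Te_i\|\ge1/\|T^{-1}\|$, we get $\|T\|\|T^{-1}\|\ge\sqrt n$. The same argument applies to every subspace of $\ell_2(\Gamma)$ of dimension $n$.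

So $c_0(\Gamma)$ has both properties, and $\ell_2(\Gamma)$ has the first but not the second. The result from which we start is Theorem 3.11 of http://www.math.fu-berlin.de/%7Ewerner/mbuch/buch3.pdf:

**Theorem 3.11 (quoted).** Let $X$ be an infinite-dimensional separable $\mathcal L^\infty$-space which is an $M$-ideal in its bidual. Then $X$ is isomorphic to $c_0$.

We use it as a black box. Note that the quoted statement gives no bound on $d(X,c_0)$. The problem is what happens without separability: *is every infinite-dimensional $\mathcal L^\infty$-space which is an $M$-ideal in its bidual isomorphic to $c_0(\Gamma)$ for some infinite set $\Gamma$?* The answer is yes, and we shall prove three statements.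

**Theorem A.** Every infinite-dimensional $\mathcal L^\infty$-space $X$ that is $M$-embedded is isomorphic to $c_0(\Gamma)$, $|\Gamma|=\operatorname{dens}X$.

**Theorem B.** For an $M$-embedded space $X$ the following are equivalent: (i) $X^*$ is isomorphic to a subspace of an $\ell_1$-sum of separable Banach spaces; (ii) $X$ is isomorphic to a $c_0$-sum of separable Banach spaces. Quantitatively, if $J:X^*\to(\oplus E_\gamma)_1$, all $E_\gamma$ separable, satisfies $\|Jx^*\|\le\|x^*\|\le r\|Jx^*\|$, then there are pairwise orthogonal projections $Q_s$ on $X$ with separable ranges $X_s$ such that $(x_s)\mapsto\sum x_s$ is an isomorphism $U$ of $(\oplus X_s)_{c_0}$ onto $X$ with $\|U\|,\|U^{-1}\|\le r$.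

**Theorem C.** For each $\lambda\ge1$ there is $\Delta(\lambda)<\infty$ such that every infinite-dimensional $M$-embedded $\mathcal L^\infty$-space $X$ with constant $\lambda$ satisfies $d(X,c_0(\Gamma))\le\Delta(\lambda)$, $|\Gamma|=\operatorname{dens}X$.

Together with the two computations for $c_0(\Gamma)$ above, Theorem A says that, up to isomorphism, the spaces $c_0(\Gamma)$, $\Gamma$ infinite, are exactly the infinite-dimensional $M$-embedded $\mathcal L^\infty$-spaces.

## 2. The norm formula in $X^{***}$ and four consequences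

**2.1.** *$X$ is $M$-embedded if and only if*
$$\|x^*+\omega\|=\|x^*\|+\|\omega\|\qquad(x^*\in X^*,\ \omega\in X^\perp\subseteq X^{***}).\tag{1}$$
The purpose is to replace an abstract $L$-projection by a formula. Let $\Pi$ be an $L$-projection of $X^{***}$ onto $X^\perp$, and let $x^*\in X^*$. Since $\Pi x^*$ vanishes on $X$, the functional $x^*-\Pi x^*$ restricts to $x^*$ on $X$, so $\|x^*\|\le\|x^*-\Pi x^*\|=\|x^*\|-\|\Pi x^*\|$. Hence $\Pi x^*=0$. For $\Psi\in X^{***}$ we have $\Psi-\Psi|_X\in X^\perp$, so $\Pi\Psi=\Psi-\Psi|_X$, and the $L$-property of $\Pi$ is (1). Conversely, if (1) holds, then $\Psi\mapsto\Psi-\Psi|_X$ is an $L$-projection onto $X^\perp$. In (1) only "$\ge$" has content.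

**2.2.** *Closed subspaces $Y$ of an $M$-embedded space $X$ are $M$-embedded.* Let $\psi=y^*+\omega\in Y^{***}$ with $y^*\in Y^*$ and $\omega|_Y=0$. As $Y^{**}\subseteq X^{**}$, Hahn–Banach gives an extension $\Psi\in X^{***}$ of $\psi$ with $\|\Psi\|=\|\psi\|$. Write $\Psi=x^*+\Omega$ with $x^*\in X^*$, $\Omega\in X^\perp$. Restricting to $Y$ gives $y^*=x^*|_Y$, and then restricting to $Y^{**}$ gives $\omega=\Omega|_{Y^{**}}$. So $\|\psi\|=\|\Psi\|=\|x^*\|+\|\Omega\|\ge\|y^*\|+\|\omega\|$.

**2.3.** *If $Y$ is $M$-embedded and $V\subseteq Y^*$ is a closed subspace with $\|y\|=\sup_{v\in B_V}|v(y)|$ for all $y\in Y$, then $V=Y^*$.* Let $i:V\to Y^*$ be the inclusion. The map $k=i^*|_Y:Y\to V^*$ is isometric because $V$ is norming. Given $y^*\in Y^*$, extend the functional $k(y)\mapsto y^*(y)$ from $k(Y)$ to $\varphi\in V^{**}$ with $\|\varphi\|=\|y^*\|$. For $y\in Y$ we have $(i^{**}\varphi)(y)=\varphi(i^*y)=y^*(y)$, so $i^{**}\varphi=y^*+\omega$ with $\omega\in Y^\perp$. By (1), $\|y^*\|+\|\omega\|=\|i^{**}\varphi\|\le\|y^*\|$, so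 $\omega=0$. Thus $y^*=i^{**}\varphi\in V^{\perp\perp}\cap Y^*=V$.

*A test.* Let $c$ be the space of convergent sequences, which is isomorphic to $c_0$. The closed span $V$ of the coordinate functionals $e_n^*$ in $c^*$ consists of the functionals $\sum a_ne_n^*$, $a\in\ell_1$, and it norms $c$. But $\lim\notin V$: evaluating $\lim-\sum a_ne_n^*$ at $1_{\{n>m\}}$ gives $1-\sum_{n>m}a_n\to1$ as $m\to\infty$, so $\lim$ has distance at least $1$ from $V$. By 2.3, $c$ is not $M$-embedded. Being $M$-embedded is thus an isometric property, while the conclusion of Theorem A is isomorphic.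

**2.4.** *A separable subspace $Y$ of an $M$-embedded space $X$ has a separable dual.* (The closure of $Y$ has the same dual, so let $Y$ be closed.) Choose for each point of a countable dense subset of $Y$ a norm-one functional norming it. These span a separable closed norming subspace of $Y^*$, which is all of $Y^*$ by 2.2 and 2.3. For instance $C[0,1]$ is not $M$-embedded, because it is separable and $\|\delta_s-\delta_t\|=2$ for $s\ne t$.

Consequently $X^*$ has the Radon–Nikodým property (RNP). This is Uhl's theorem: if every separable subspace of $X$ has a separable dual, then $X^*$ has the RNP; see Diestel–Uhl, *Vector Measures*. The form in which we use it (Diestel–Uhl, Ch. III): if $\mu$ is a finite measure, every bounded operator $R:L_1(\mu)\to X^*$ is *representable*, that is, $Rf=\int fg\,d\mu$ with $g$ Bochner measurable and $\|g\|_\infty=\|R\|$. For example, $\ell_1=c_0^*$ has the RNP by what was just said. The space $c_0$ does not: by the Riemann–Lebesgue lemma $f\mapsto(\int_0^1f(t)\sin nt\,dt)_n$ maps $L_1[0,1]$ into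 $c_0$, and a representing $g$ would have to be $g(t)=(\sin nt)_n$ almost everywhere. For $0<t\le 1$ this is not a null sequence: if $\sin nt\to0$, then $\sin((n+1)t)-\sin nt\cos t=\cos nt\sin t\to0$, so $\cos nt\to0$, contradicting $\sin^2+\cos^2=1$.

## 3. Gluing separable pieces into $c_0(\Gamma)$

The simplest nonseparable case is that $X$ is already a $c_0$-sum of separable spaces $X_s$. The natural move is to apply Theorem 3.11 to each $X_s$ and add up the isomorphisms. There are two obstacles: $X_s$ may be finite-dimensional, and the distances $d(X_s,c_0)$ come without a common bound, so the sum of the isomorphisms need not be bounded. Both are removed by grouping the $X_s$ into countable blocks. First we fix what "is a $c_0$-sum" means and how it can be tested in the dual.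

**Lemma 3.1 (dual test).** Let $(Q_s)_{s\in S}$ be nonzero, bounded, pairwise orthogonal projections on a Banach space $X$ with ranges $X_s$, let $\bigcup X_s$ have dense linear span, and suppose
$$\sum_{s\in S}\|Q_s^*x^*\|\le r\|x^*\|\qquad(x^*\in X^*).\tag{2}$$
Then
$$\tfrac1r\max\|x_s\|\le\Big\|\sum x_s\Big\|\le r\max\|x_s\|\qquad\text{for finitely supported }(x_s),\ x_s\in X_s.\tag{3}$$
Hence $U:(x_s)\mapsto\sum x_s$ is an isomorphism of $(\oplus X_s)_{c_0}$ onto $X$ with $\|U\|,\|U^{-1}\|\le r$ and $U^{-1}x=(Q_sx)_s$. For $T\subseteq S$ put $X_T=\overline{\operatorname{span}}\bigcup_{s\in T}X_s$. Then $Q_Tx=\sum_{s\in T}Q_sx$ defines a projection of $X$ onto $X_T$ with $\|Q_T\|\le r^2$.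

*Proof.* Let $x=\sum x_s$. For $x^*\in X^*$ we have $|x^*(x)|=|\sum(Q_s^*x^*)(x_s)|\le\sum\|Q_s^*x^*\|\|x_s\|\le r\|x^*\|\max\|x_s\|$. Also $\|x_s\|=\|Q_sx\|\le r\|x\|$, since $\|Q_s\|=\|Q_s^*\|\le r$. This is (3). So $U$ extends from the finitely supported families to an isomorphism onto a closed subspace, which contains the dense span of $\bigcup X_s$ and is therefore $X$. The formula for $U^{-1}$ holds on that span and extends by continuity. Finally $Q_T=U1_TU^{-1}$, where $1_T$ is restriction to $T$. This is a projection of norm at most $r^2$ with range $X_T$. $\square$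

**Lemma 3.2.** There is a function $p$ such that every infinite-dimensional subspace $H\subseteq c_0$ which is the range of a projection of norm $\le t$ satisfies $d(H,c_0)\le p(t)$. One may take $p(t)=1600(1+t)^2$.

*Proof.* Finite direct sums carry the maximum norm, and $c_0(E)$ denotes the $c_0$-sum of countably many copies of $E$. Coordinatewise isomorphisms with uniform bounds pass to $c_0$-sums with the same constant. We write $\cong$ for isometry.

**Step 1: $H$ contains a $2$-isomorphic copy of $c_0$.** Put $\delta_j=\frac13 2^{-j}$, $n_0=0$. Since $H$ is infinite-dimensional, it contains a norm-one vector $u_j$ vanishing on the coordinates $i\le n_{j-1}$. Choose $n_j>n_{j-1}$ with $|u_j(i)|<\delta_j$ for $i>n_j$. Let $(c_j)$ be finitely supported with $\max|c_j|=1$. At a coordinate $i\in(n_{j-1},n_j]$ we have $u_l(i)=0$ for $l>j$ and $|u_l(i)|<\delta_l$ for $l<j$, so $|\sum c_lu_l(i)|\le1+\frac13$. If $|c_j|=1$, choose $i$ with $|u_j(i)|=1$. This $i$ lies in $(n_{j-1},n_j]$, and $|\sum c_lu_l(i)|\ge1-\frac13$. So $W=\overline{\operatorname{span}}\{u_j\}$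 is isomorphic to $c_0$ with constant $\frac43/\frac23=2$.

**Step 2: $d(H\oplus c_0,H)\le400$.** By Sobczyk's theorem an operator $T:W\to c_0$ on a subspace $W$ of a separable space extends with norm at most $2\|T\|$. Applied to an isomorphism $T:W\to c_0$ with $\|T\|\|T^{-1}\|\le2$, and composed with $T^{-1}$, it gives a projection of $H$ onto $W$ of norm at most $4$. Let $H_2$ be its kernel. The map $H\to W\oplus H_2$ has norm at most $5$ and its inverse has norm at most $2$, so $d(H,c_0\oplus H_2)\le5\cdot2\cdot2=20$. Therefore, with factors $20$ and $20$, $H\oplus c_0$ is isomorphic to $c_0\oplus c_0\oplus H_2\cong c_0\oplus H_2$, which is isomorphic to $H$.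

**Step 3: decomposition.** Let $H'$ be the kernel of the projection $P$ of norm $\le t$ onto $H$. The map $x\mapsto(Px,x-Px)$ of $c_0$ onto $H\oplus H'$ has norm at most $1+t$ and its inverse has norm at most $2$, so $d(c_0,H\oplus H')\le2(1+t)$. Then
$$c_0\cong c_0(c_0)\sim c_0(H)\oplus c_0(H')\cong H\oplus c_0(H)\oplus c_0(H')\sim H\oplus c_0(c_0)\cong H\oplus c_0\sim H,$$
where the three isomorphisms $\sim$ cost $2(1+t)$, $2(1+t)$ and $400$. $\square$

**Proposition 3.3 (gluing).** Let $X$ be a nonseparable $M$-embedded $\mathcal L^\infty$-space, and let $(Q_s)_{s\in S}$ be as in Lemma 3.1 with all $X_s$ separable. Then $X$ is isomorphic to $c_0(\Gamma)$ with $|\Gamma|=\operatorname{dens}X$. More precisely, if $S$ is partitioned into countably infinite sets $B\in\mathcal B$ and $G_B=X_B$, then $D=\sup_Bd(G_B,c_0)<\infty$ and $d(X,c_0(\mathcal B\times\mathbb N))\le r^4D$.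

*Proof.* As $X$ is nonseparable, $S$ is uncountable, so such a partition exists.

**Step 1: every countable block is a $c_0$.** Let $T\subseteq S$ be countably infinite. Then $X_T$ is separable, and infinite-dimensional because the $Q_s$ are nonzero and orthogonal. It is $M$-embedded by 2.2. It is complemented in $X$ by $Q_T$, hence an $\mathcal L^\infty$-space, because infinite-dimensional complemented subspaces of $\mathcal L_\infty$-spaces are $\mathcal L_\infty$-spaces (Lindenstrauss–Rosenthal, Israel J. Math. 7 (1969)). By Theorem 3.11, $X_T$ is isomorphic to $c_0$.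

**Step 2: the blocks are uniformly isomorphic to $c_0$.** Suppose $D=\infty$. Pick distinct $B_k\in\mathcal B$ with $d(G_{B_k},c_0)>k$. The set $T=\bigcup_kB_k$ is still countable, so by Step 1 there is one isomorphism $V:X_T\to c_0$, with $m=\|V\|\|V^{-1}\|<\infty$. Each $G_{B_k}$ is the range of the projection $Q_{B_k}|_{X_T}$ on $X_T$, of norm $\le r^2$. So $VG_{B_k}$ is the range of a projection on $c_0$ of norm $\le mr^2$, and Lemma 3.2 gives $d(G_{B_k},c_0)\le m\,p(mr^2)$ for all $k$, a contradiction.

**Step 3: $X$ is the $c_0$-sum of the blocks.** Let $y=\sum y_B$ with finitely many nonzero $y_B\in G_B$. If $s\in B$, then $Q_sy=Q_sy_B$. By Lemma 3.1, $\|y\|\le r\sup_s\|Q_sy\|\le r^2\max\|y_B\|$ and $\|y_B\|\le r\sup_{s\in B}\|Q_sy\|\le r^2\|y\|$. The span of the $G_B$ is dense, so $X$ is isomorphic to $(\oplus_BG_B)_{c_0}$ with distance at most $r^4$. For every $\eta>0$ there are isomorphisms $V_B:G_B\to c_0$ with $\|V_B\|\le1$, $\|V_B^{-1}\|\le D+\eta$. Their sum maps $(\oplus_BG_B)_{c_0}$ onto $(\oplus_{\mathcal B}c_0)_{c_0}=c_0(\mathcal B\times\mathbb N)$.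 So $d(X,c_0(\mathcal B\times\mathbb N))\le r^4D$. Since $\operatorname{dens}c_0(\Gamma)=|\Gamma|$ for infinite $\Gamma$ and density is an isomorphic invariant, $|\mathcal B\times\mathbb N|=\operatorname{dens}X$. $\square$

What remains for Theorem A is to produce projections with separable ranges that satisfy (2). This is the bulk of the work.

## 4. The dual of an $M$-embedded $\mathcal L^\infty$-space embeds in $\ell_1(\Gamma)$

This section turns the $\mathcal L^\infty$-hypothesis into a statement about $X^*$.

**Lemma 4.1.** Let $X$ be an $M$-embedded $\mathcal L^\infty$-space with constant $\lambda$. Then there are a set $\Gamma$ and $J:X^*\to\ell_1(\Gamma)$ with $\|Jx^*\|\le\|x^*\|\le2\lambda\|Jx^*\|$.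

*Proof.* **Step 1: $X^*$ factors through an $L_1$-space.** Let $\mathcal F$ be the set of finite-dimensional $F\subseteq X$ that admit an isomorphism $T_F:F\to\ell_\infty^{n_F}$ with $\|T_F\|\le1$, $\|T_F^{-1}\|\le\lambda$. In finite dimensions the Banach–Mazur distance is attained, so after scaling, every finite-dimensional $E\subseteq X$ lies in some $F\in\mathcal F$. The sets $\{F\in\mathcal F:F\supseteq E\}$ have the finite intersection property (for $E_1,E_2$ use $E_1+E_2$). So there is an ultrafilter $\mathcal V$ on $\mathcal F$ containing all of them.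

The ultraproduct $(\ell_1^{n_F})_{\mathcal V}$ is the space of bounded families $(\varphi_F)$ modulo those with $\lim_{\mathcal V}\|\varphi_F\|=0$, with norm $\lim_{\mathcal V}\|\varphi_F\|$. (If $\mathcal V$ were fixed at one $F_0$, it would just be $\ell_1^{n_{F_0}}$.) It is a Banach lattice whose norm is additive on positive elements, an abstract $L$-space. Hence (Kakutani; see Heinrich, J. reine angew. Math. 313 (1980)) it is isometric to some $L_1(\mu)$. Take a maximal family of sets $A_i$ of finite positive measure that are disjoint up to null sets. For $f\in L_1(\mu)$ only countably many $A_i$ satisfy $\int_{A_i}|f|>0$. The part of $\{f\ne0\}$ outside these $A_i$ is null, since otherwise it would contain a set of finite positive measure, disjoint up to null sets from all $A_i$, against maximality. So $L_1(\mu)=(\oplus_iL_1(\mu_i))_1$ with the finite measures $\mu_i=\mu|_{A_i}$.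

Define
$$Sx^*=\big[(x^*|_F\circ T_F^{-1})_F\big],\qquad (R[(\varphi_F)])(x)=\lim_{\mathcal V}\varphi_F(T_Fx).$$
Here $x^*|_F\circ T_F^{-1}\in(\ell_\infty^{n_F})^*=\ell_1^{n_F}$ has norm at most $\lambda\|x^*\|$, and $T_Fx$ is defined for all $F\ni x$, which is a set in $\mathcal V$. So $S:X^*\to L_1(\mu)$, $R:L_1(\mu)\to X^*$ satisfy $\|S\|\le\lambda$, $\|R\|\le1$, and $(RSx^*)(x)=\lim_{\mathcal V}x^*(x)$, i.e. $RS=\mathrm{id}_{X^*}$.

**Step 2: replace $L_1(\mu)$ by $\ell_1(\Gamma)$ by means of the RNP.** Let $\varepsilon=1/(4\lambda)$. By 2.4, $R|_{L_1(\mu_i)}$ is given by $Rf=\int fg_i\,d\mu_i$ with $g_i$ Bochner measurable and $\|g_i\|_\infty\le1$. After discarding a $\mu_i$-null set, $g_i$ takes values in a separable subset of $B_{X^*}$. Let $(y_{i,n})_n$ be dense in that set of values, and let $A_{i,n}$ be the set of points at which $y_{i,n}$ is the first $y_{i,m}$ within distance $\varepsilon$ of $g_i$. Then $(A_{i,n})_n$ is a measurable partition and $g_i'=\sum_ny_{i,n}1_{A_{i,n}}$ satisfies $\|g_i-g_i'\|_\infty\le\varepsilon$,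 $\|y_{i,n}\|\le1$. Let $\Gamma$ be the set of pairs $(i,n)$ and define
$$V:L_1(\mu)\to\ell_1(\Gamma),\quad Vf=\Big(\int_{A_{i,n}}f_i\,d\mu_i\Big)_{i,n},\qquad W:\ell_1(\Gamma)\to X^*,\quad We_{i,n}=y_{i,n}.$$
Then $\|V\|\le1$, $\|W\|\le1$, and $(R-WV)f=\sum_i\int f_i(g_i-g_i')\,d\mu_i$, so $\|R-WV\|\le\varepsilon$. Hence $\|x^*-WVSx^*\|=\|(R-WV)Sx^*\|\le\varepsilon\lambda\|x^*\|=\frac14\|x^*\|$, and
$$\lambda\|x^*\|\ge\|VSx^*\|\ge\|WVSx^*\|\ge\tfrac34\|x^*\|\ge\tfrac12\|x^*\|.$$
Take $J=\lambda^{-1}VS$. $\square$

## 5. Good pairs and norm-one projections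

To cut $X$ into pieces we need projections. They come from pairs of subspaces that norm each other.

**Definition 5.1.** Let $X$ be $M$-embedded. Closed subspaces $Y\subseteq X$, $F\subseteq X^*$ form a *good pair* $(Y,F)$ if $\|f\|=\sup_{y\in B_Y}|f(y)|$ for $f\in F$ and $\|y\|=\sup_{f\in B_F}|f(y)|$ for $y\in Y$.

*Example.* In $X=c_0(\Gamma)$, for $\Gamma_0\subseteq\Gamma$, the pair $(c_0(\Gamma_0),\ell_1(\Gamma_0))$ is good. In $\ell_2(\Gamma)$ so is $(\ell_2(\Gamma_0),\ell_2(\Gamma_0))$. That $M$-embeddedness matters is shown by $X=\ell_1$, $Y=\ell_1$, $F=c_0\subseteq\ell_\infty$: both norming conditions hold, but restriction $F\to Y^*=\ell_\infty$ is not onto, so part (a) of the next lemma fails for this $X$.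

**Lemma 5.2.** Let $(Y,F)$ be a good pair in the $M$-embedded space $X$.

(a) Restriction $\rho:F\to Y^*$ is an isometry onto.

(b) $\|f+\omega\|=\|f\|+\|\omega\|$ for $f\in F$ and $\omega\in F^{\perp\perp}\subseteq X^{***}$ with $\omega|_Y=0$.

(c) There is a projection $P$ on $X$, $\|P\|\le1$, with $PX=Y$, $P^*X^*=F$, $\ker P^*=Y^\perp$ (annihilator in $X^*$).

*Proof of (a).* $\rho$ is isometric by the first norming condition, so $\rho(F)$ is closed in $Y^*$. By the second it is norming for $Y$. As $Y$ is $M$-embedded (2.2), 2.3 gives $\rho(F)=Y^*$.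

*Proof of (b).* The plan is to transport (1) from $Y$ to $F^{\perp\perp}$. Let $j_Y:Y\to X$ and $j_F:F\to X^*$ be the inclusions. Then $\rho=j_Y^*j_F$ and $\rho^{**}=j_Y^{***}j_F^{**}$. In words: restricting elements of $F^{\perp\perp}=F^{**}$ to $Y^{**}$ is the map $\rho^{**}$, which by (a) is an isometry onto $Y^{***}$. It maps $f$ into $Y^*$ and $\omega$ to an element vanishing on $Y$. So (1) in $Y$ gives $\|f+\omega\|=\|\rho f+\rho^{**}\omega\|=\|\rho f\|+\|\rho^{**}\omega\|=\|f\|+\|\omega\|$.

*Proof of (c).* **Step 1: $F$ is weak\*-closed.** By Krein–Šmulian it suffices that $B_F$ is weak\*-closed. Let $(f_i)$ be a net in $B_F$ with $f_i\to x^*$ weak\*. Pass to a subnet with $f_i\to\Psi$ in $\sigma(X^{***},X^{**})$. Then $\Psi\in F^{\perp\perp}$ and $\Psi|_X=x^*$. By (a) pick $f\in F$ with $f|_Y=x^*|_Y$, and put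
$$\omega=\Psi-f\in F^{\perp\perp},\qquad g=\omega|_X=x^*-f\in X^*.$$
Then $\omega|_Y=0$ and $\omega-g\in X^\perp$. We must show $g=0$. For $h\in F$, use (b), then (1) for the decomposition $h+\omega=(h+g)+(\omega-g)$, and finally (1) for $\omega=g+(\omega-g)$:
$$\|h\|+\|\omega\|=\|h+\omega\|=\|h+g\|+\|\omega-g\|\le\|h\|+\|g\|+\|\omega-g\|=\|h\|+\|\omega\|.$$
So equality holds throughout and $\|h+g\|=\|h\|+\|g\|$ for all $h\in F$. By homogeneity $\|h+tg\|=\|h\|+|t|\|g\|$ for all scalars $t$. If $g\ne0$, this says $F+\mathbb Kg=F\oplus_1\mathbb Kg$ isometrically. Passing to biduals, $(F+\mathbb Kg)^{\perp\perp}=F^{\perp\perp}\oplus_1\mathbb Kg$, so $\|\omega-g\|=\|\omega\|+\|g\|$. But (1) gave $\|\omega\|=\|g\|+\|\omega-g\|$. Together $\|\omega\|=2\|g\|+\|\omega\|$, a contradiction. So $g=0$ and $x^*=f\in F$. Since $\|x^*\|\le1$, we have $x^*\in B_F$.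

**Step 2: the projection in the dual.** By (a), every $x^*\in X^*$ agrees on $Y$ with exactly one $Rx^*\in F$. So $X^*=F\oplus Y^\perp$, $R$ is the projection onto $F$ along $Y^\perp$, and $\|Rx^*\|=\|x^*|_Y\|\le\|x^*\|$.

**Step 3: $R$ is an adjoint.** Let $(x_i^*)$ be a bounded net with $x_i^*\to x^*$ weak\*, and let $f'$ be a weak\* cluster point of the bounded net $(Rx_i^*)$. By Step 1, $f'\in F$. As $x_i^*-Rx_i^*\in Y^\perp$ and $Y^\perp$ is weak\*-closed, $x^*-f'\in Y^\perp$. So $f'=Rx^*$, the only possible cluster point, and $Rx_i^*\to Rx^*$ weak\*. Thus for each $x\in X$ the functional $x^*\mapsto(Rx^*)(x)$ is weak\*-continuous on bounded sets, hence weak\*-continuous (Banach–Dieudonné). Therefore $R=P^*$ for an operator $P$ on $X$, which is a projection with $\|P\|\le1$. Finally $(PX)^\perp=\ker P^*=Y^\perp$, and $PX$, $Y$ are closed, so $PX=Y$. $\square$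

Part (b) will be used again below. It is an exact $\ell_1$-decomposition, valid inside $F^{\perp\perp}$ only.

## 6. Elementary submodels as a source of good pairs

We need many good pairs, arranged in chains and compatible with given operators. Elementary submodels deliver them without bookkeeping.

**Definition 6.1.** For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has fewer than $\theta$ elements. A subset $\mathfrak M\subseteq H(\theta)$ is an *elementary submodel*, $\mathfrak M\prec H(\theta)$, if every first-order formula of set theory with parameters from $\mathfrak M$ holds in $(\mathfrak M,\in)$ if and only if it holds in $(H(\theta),\in)$.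

In each application $\theta$ is a regular cardinal so large that $H(\theta)$ contains all objects involved (spaces, iterated duals, families, operators) and evaluates correctly the elementary statements used about them. "$X\in\mathfrak M$" refers to $X$ together with its operations and norm. We use the following standard facts.

* (E1) If $H(\theta)$ satisfies "there is $v$ with $\varphi(v,p)$" and the parameters $p$ are in $\mathfrak M$, then there is such a $v$ in $\mathfrak M$. In particular an object definable in $H(\theta)$ from parameters in $\mathfrak M$ lies in $\mathfrak M$.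
* (E2) $\mathfrak M$ contains all natural numbers and all rational scalars. Finite subsets of $\mathfrak M$ are elements of $\mathfrak M$. Countable (in particular finite) elements of $\mathfrak M$ are subsets of $\mathfrak M$.
* (E3) (Löwenheim–Skolem) If $\mathfrak M\prec H(\theta)$ (possibly $\mathfrak M=H(\theta)$) and $C\subseteq\mathfrak M$, there is $\mathfrak M'\prec\mathfrak M$ with $C\subseteq\mathfrak M'$ and $|\mathfrak M'|\le|C|+\omega$. Then also $\mathfrak M'\prec H(\theta)$.
* (E4) The union of an increasing chain of elementary submodels of $H(\theta)$ is an elementary submodel.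

For (E2): each natural number, each rational scalar, and each finite set of elements of $\mathfrak M$ is definable from parameters in $\mathfrak M$. If $C\in\mathfrak M$ is countable and nonempty, (E1) gives a surjection $\sigma:\omega\to C$ in $\mathfrak M$, and every $\sigma(n)$ is definable from $\sigma$ and $n$.

For $X\in\mathfrak M\prec H(\theta)$ put
$$Y_{\mathfrak M}=\overline{X\cap\mathfrak M},\qquad F_{\mathfrak M}=\overline{X^*\cap\mathfrak M}.$$
Since $\mathfrak M$ contains the rational scalars, $X\cap\mathfrak M$ and $X^*\cap\mathfrak M$ are closed under rational linear combinations, so these are closed linear subspaces.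

**6.2.** *If $X$ is $M$-embedded, $(Y_{\mathfrak M},F_{\mathfrak M})$ is a good pair.* Let $f\in X^*\cap\mathfrak M$ and let $q<\|f\|$ be rational. The statement "there is $x\in B_X$ with $|f(x)|>q$" is true with parameters in $\mathfrak M$, so such an $x$ exists in $\mathfrak M$. Let $x\in X\cap\mathfrak M$. The statement "there is $f\in B_{X^*}$ with $f(x)=\|x\|$" is true by Hahn–Banach, so such an $f$ exists in $\mathfrak M$. Both norm equalities pass to the closures: if $f_n\to f$, then $\sup_{y\in B_{Y_{\mathfrak M}}}|f(y)|\ge\|f_n\|-\|f-f_n\|\to\|f\|$, and similarly on the other side. We write $P_{\mathfrak M}$ for the projection of Lemma 5.2(c).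

*Example.* Let $X=c_0(\Gamma)$ and $\Gamma\in\mathfrak M$. An element $x\in X\cap\mathfrak M$ has countable support, and the support is definable from $x$, so it is an element, hence a subset, of $\mathfrak M$. Conversely, finitely supported rational families on $\Gamma\cap\mathfrak M$ belong to $\mathfrak M$ by (E2) and (E1). So $Y_{\mathfrak M}=c_0(\Gamma\cap\mathfrak M)$. In the same way $F_{\mathfrak M}=\ell_1(\Gamma\cap\mathfrak M)$, and $P_{\mathfrak M}$ is multiplication by $1_{\Gamma\cap\mathfrak M}$. The analogous statement for $\ell_2(\Gamma)$ has the same proof.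

## 7. Where chains of projections alone do not give a $c_0$-sum

Let $\operatorname{dens}X=\omega_1$, take an increasing chain $(\mathfrak M_\alpha)_{\alpha<\omega_1}$ of countable elementary submodels, continuous at limits, whose spaces $Y_\alpha$ exhaust $X$, and put $D_\alpha=P_{\alpha+1}-P_\alpha$. It will be checked in Section 9 that the $D_\alpha$, together with $P_0$, are pairwise orthogonal projections with separable ranges and dense joint span. So it is natural to hope that they satisfy the dual test (2), that is, $\|P_0^*x^*\|+\sum\|D_\alpha^*x^*\|\le r\|x^*\|$.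

From $\|P_\alpha\|\le1$ one only gets that $\|P_\alpha^*x^*\|$ increases with $\alpha$, and this is not enough. In the $M$-embedded space $\ell_2(\omega_1)$ the $P_\alpha$ are orthogonal projections onto $\ell_2(\Gamma_\alpha)$ with countable $\Gamma_\alpha$ exhausting $\omega_1$, so uncountably many $D_\alpha$ are nonzero. If $x^*$ is a sum of $N$ unit vectors from $N$ different ranges $D_\alpha X$, then $\|x^*\|=\sqrt N$ while $\sum\|D_\alpha^*x^*\|=N$. So the $\mathcal L^\infty$-hypothesis must enter, through the embedding $J:X^*\to\ell_1(\Gamma)$ of Lemma 4.1.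

The next idea is to use supports. If $f\in X^*\cap\mathfrak M$ and $J\in\mathfrak M$, then $Jf\in\mathfrak M$ has countable support, so $JF_{\mathfrak M}\subseteq\ell_1(\Gamma\cap\mathfrak M)$. If $J$ mapped $\ker P_{\mathfrak M}^*$ into $\ell_1(\Gamma\setminus\mathfrak M)$, norms of images would add. It need not do so. Let $X=c_0(\Gamma)$ with $\Gamma$ uncountable, let $*\notin\Gamma$ be a further index, and let
$$J:\ell_1(\Gamma)\to\ell_1(\Gamma\cup\{*\}),\qquad Je_\gamma=\tfrac12(e_\gamma+e_*).$$
Then $\|Jx^*\|\le\|x^*\|\le2\|Jx^*\|$. Let $\mathfrak M$ be countable with $\Gamma,*,J\in\mathfrak M$. For $\gamma\in\Gamma\setminus\mathfrak M$ the functional $z=-e_\gamma$ lies in $\ker P_{\mathfrak M}^*$, but $Jz=-\frac12(e_\gamma+e_*)$ has a coordinate at $*\in\mathfrak M$. With $y=e_{\gamma_0}$, $\gamma_0\in\Gamma\cap\mathfrak M$, we get $J(y+z)=\frac12(e_{\gamma_0}-e_\gamma)$, so $\|J(y+z)\|=1$ while $\|Jy\|+\|Jz\|=2$. The inside part of $Jz$ can cancel against $Jy$.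

Even without cancellation this argument would only give $\|x^*\|\ge\|Jy\|+\|Jz\|\ge\frac1r\|y\|+\|Jz\|$, and the factor $\frac1r$ in front of $\|y\|=\|P^*_{\mathfrak M}x^*\|$ would be incurred again at each step of the chain. What one can telescope is an inequality with constant $1$ in front of $\|P^*_{\mathfrak M}x^*\|$. That is the next lemma.

## 8. The splitting inequality $\|x^*\|\ge\|P^*x^*\|+\|J(x^*-P^*x^*)\|$

**Lemma 8.1 (splitting).** Let $X$ be $M$-embedded, $L=(\oplus_{\gamma\in\Gamma}E_\gamma)_1$ with all $E_\gamma$ separable, $J:X^*\to L$ linear with $\|Jx^*\|\le\|x^*\|$, and $\mathfrak M\prec H(\theta)$ with $X,(E_\gamma)_{\gamma\in\Gamma},J\in\mathfrak M$. Then with $P=P_{\mathfrak M}$,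
$$\|x^*\|\ \ge\ \|P^*x^*\|+\|J(x^*-P^*x^*)\|\qquad(x^*\in X^*).\tag{4}$$

The guiding thought: write $x^*=y+z$ with $y=P^*x^*\in F_{\mathfrak M}$. Lemma 5.2(b) gives an exact sum $\|y+Z\|=\|y\|+\|Z\|$, but only for $Z\in F^{\perp\perp}$ vanishing on $Y$, and $z$ is not in $F^{\perp\perp}$. So we replace $z$ by copies $z_k$ *inside* the submodel that look like $z$ to more and more of it, and let $Z$ be a weak\* limit. The part of $Jz$ with indices inside the submodel is kept. The part outside is reflected to places inside, and these places can be chosen pairwise disjoint. This disjointness allows a single functional on $L$ to norm almost all of it at once, which shows $\|Z\|\ge\|Jz\|$. In the example of Section 7 the copies of $z=-e_\gamma$ are $z_k=-e_{\gamma_k}$ with distinct $\gamma_k\in\Gamma\cap\mathfrak M$: the coordinate $-\frac12e_*$ stays and $-\frac12e_{\gamma_k}$ moves.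

*Proof.* **Step 1: passage to a countable submodel.** Let $y=P^*x^*\in F_{\mathfrak M}$ and $z=x^*-y\in\ker P^*=Y_{\mathfrak M}^\perp$. Choose a sequence in $X^*\cap\mathfrak M$ converging to $y$. By (E3) choose a countable $\mathfrak M_0\prec\mathfrak M$, so $\mathfrak M_0\prec H(\theta)$, containing the terms of this sequence and $X,(E_\gamma),J$. Put $Y_0=Y_{\mathfrak M_0}$, $F_0=F_{\mathfrak M_0}$, $\Gamma_0=\Gamma\cap\mathfrak M_0$. Then $y\in F_0$, and $Y_0\subseteq Y_{\mathfrak M}$ gives $z|_{Y_0}=0$. Enumerate $X\cap\mathfrak M_0=\{x_1,x_2,\dots\}$. Write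
$$Jz=a+b,\qquad a=1_{\Gamma_0}Jz,\quad b=1_{\Gamma\setminus\Gamma_0}Jz.$$
For $\gamma\in\Gamma_0$ the separable space $E_\gamma$ belongs to $\mathfrak M_0$, so by (E1) some countable dense subset of $E_\gamma$ belongs to $\mathfrak M_0$, and by (E2) it is a subset of $\mathfrak M_0$. So $E_\gamma\cap\mathfrak M_0$ is dense in $E_\gamma$.

**Step 2: copies of $z$ inside $\mathfrak M_0$.** We construct $z_k\in X^*\cap\mathfrak M_0$ and finitely supported $a_k,b_k\in L\cap\mathfrak M_0$ $(k\ge1)$, the supports $D_k=\operatorname{supp}b_k$ being pairwise disjoint, with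

1. $|z_k(x_j)|<1/k$ for $j\le k$;
2. $\|y+z_k\|\le\|y+z\|+3/k$;
3. $\|a_k-a\|<1/k$, $\|b_k\|>\|b\|-1/k$, $\|Jz_k-a_k-b_k\|<1/k$.

Suppose this is done below $k$. Choose the following data.

* $f_k\in X^*\cap\mathfrak M_0$ with $\|f_k-y\|<1/k$, and a rational $\rho$ with $\|f_k+z\|<\rho<\|f_k+z\|+1/k$.
* A finitely supported $a_k$ with support in $\Gamma_0$, entries in $\mathfrak M_0$, and $\|a_k-a\|<1/(4k)$. It is definable from finitely many elements of $\mathfrak M_0$, so $a_k\in\mathfrak M_0$.
* A finite $D\subseteq\Gamma\setminus\Gamma_0$ with $\|b-1_Db\|<1/(4k)$ (if $b=0$ take $D=\emptyset$), and a rational $\rho'$, possibly negative, with $\|b\|-1/k<\rho'<\|1_Db\|$.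

The sets $D_1,\dots,D_{k-1}$ are definable from $b_1,\dots,b_{k-1}$, so they are finite elements, hence subsets, of $\mathfrak M_0$. So they are contained in $\Gamma_0$. Consider the statement:

> there are $e\in X^*$ and a finitely supported $b'\in L$ with $\operatorname{supp}b'\cap(D_1\cup\dots\cup D_{k-1})=\emptyset$, $\|b'\|>\rho'$, $|e(x_j)|<1/k$ $(j\le k)$, $\|f_k+e\|<\rho$, $\|Je-a_k-b'\|<1/k$.

All its parameters are in $\mathfrak M_0$ (note that $z$, $a$, $b$, $D$ do not occur). It is true in $H(\theta)$, witnessed by $e=z$ and $b'=1_Db$: indeed $D\cap\Gamma_0=\emptyset$, $z(x_j)=0$, and $\|Jz-a_k-1_Db\|\le\|a-a_k\|+\|b-1_Db\|<1/(2k)$. By (E1) there are witnesses $z_k,b_k$ in $\mathfrak M_0$. Items 1 and 3 and the disjointness are part of the statement and of the choice of $a_k,\rho'$. Item 2 holds because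
$$\|y+z_k\|\le\|f_k+z_k\|+\tfrac1k\le\|f_k+z\|+\tfrac2k\le\|y+z\|+\tfrac3k.$$

**Step 3: the limit $Z$ splits off exactly.** The sequence $(z_k)$ is bounded by item 2. Let $Z=\lim_{\mathcal U}z_k$ in $\sigma(X^{***},X^{**})$ for a free ultrafilter $\mathcal U$ on $\mathbb N$. Then $Z\in F_0^{\perp\perp}$ because $z_k\in F_0$. By item 1, $Z(x_j)=0$ for all $j$, and the $x_j$ are dense in $Y_0$, so $Z|_{Y_0}=0$. By Lemma 5.2(b) for the good pair $(Y_0,F_0)$ and by item 2,
$$\|y\|+\|Z\|=\|y+Z\|\le\lim_{\mathcal U}\|y+z_k\|\le\|y+z\|=\|x^*\|.$$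

**Step 4: $\|Z\|\ge\|Jz\|$.** Let $\varepsilon>0$ and choose a finite $A\subseteq\Gamma_0$ with $\|a-1_Aa\|<\varepsilon$. As the $D_k$ are disjoint, only finitely many meet $A$. So there is $k_0$ with $D_k\cap A=\emptyset$ for $k\ge k_0$. Define $h=(h_\gamma)\in L^*=(\oplus E_\gamma^*)_\infty$ with $\|h\|\le1$ as follows. For $\gamma\in A$ let $h_\gamma$ norm $a_\gamma$. For $\gamma\in D_k$, $k\ge k_0$, let $h_\gamma$ norm $(b_k)_\gamma$. Otherwise let $h_\gamma=0$. Here "$h_\gamma$ norms $v$" means $\|h_\gamma\|\le1$ and $h_\gamma(v)=\|v\|$. The prescriptions do not conflict. For $k\ge k_0$ we have $h(b_k)=\|b_k\|$, and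
$$\operatorname{Re}h(a)\ge\|1_Aa\|-\|a-1_Aa\|\ge\|a\|-2\varepsilon.$$
By item 3, $\operatorname{Re}h(Jz_k)\ge\operatorname{Re}h(a)+\|b_k\|-2/k\ge\|a\|+\|b\|-2\varepsilon-3/k$. Since $J^*h\in X^{**}$ and $\|J^*h\|\le1$,
$$\|Z\|\ge|Z(J^*h)|=\lim_{\mathcal U}|h(Jz_k)|\ge\|a\|+\|b\|-2\varepsilon=\|Jz\|-2\varepsilon.$$
Let $\varepsilon\to0$ and combine with Step 3. $\square$

## 9. Decomposition into separable pieces by induction on the density

Let $\mathcal S_1$ be the class of $\ell_1$-sums of separable Banach spaces. It is closed under $\ell_1$-sums.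

For $\operatorname{dens}X=\omega_1$, applying (4) along a chain will give separable pieces at once. For larger density $\kappa$ the chain gives pieces of density $<\kappa$, which must be split again. Splitting each piece by itself does not suffice: the splitting of a single piece is controlled by $\|x^*\|$, and this bound cannot be summed over all pieces. Using $\|\cdot\|\le r\|J\cdot\|$ to localize the bound costs a factor $r$ at each cardinal, which leaves no bound from density $\omega_\omega$ on. The remedy is to carry along an operator $K$ that records the part of the budget $\|x^*\|$ already spent elsewhere. This explains the form of the next statement.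

**Proposition 9.1.** Let $X$ be $M$-embedded, $Q$ a bounded projection on $X$, and $J:X^*\to L$, $K:X^*\to L'$ bounded operators with $L,L'\in\mathcal S_1$ and
$$\|JQ^*x^*\|+\|Kx^*\|\le\|x^*\|\qquad(x^*\in X^*).$$
Then there are bounded projections $(Q_s)_{s\in S}$ on $X$ with separable ranges, $QQ_s=Q_sQ=Q_s$, $Q_sQ_t=0$ $(s\ne t)$, $QX=\overline{\operatorname{span}}\bigcup_sQ_sX$, and
$$\sum_s\|JQ_s^*x^*\|+\|Kx^*\|\le\|x^*\|\qquad(x^*\in X^*).$$

*Proof.* Induction on $\kappa=\operatorname{dens}QX$, for all data simultaneously. If $\kappa\le\omega$ take the single projection $Q$. Let $\kappa>\omega$.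

**Step 1: the chain.** Its purpose is to write $QX$ as the closed span of pieces of density $<\kappa$. Let $\{x_\alpha:\alpha<\kappa\}$ be dense in $QX$. By (E3) and (E4) choose an increasing chain $(\mathfrak M_\alpha)_{\alpha\le\kappa}$ of elementary submodels of $H(\theta)$: $\mathfrak M_0$ is countable and contains $X,Q,J,K$ and the families defining $L,L'$; $\mathfrak M_{\alpha+1}\supseteq\mathfrak M_\alpha\cup\{x_\alpha\}$ with $|\mathfrak M_{\alpha+1}|\le|\alpha|+\omega$; and unions are taken at limits. Write $Y_\alpha,F_\alpha,P_\alpha$ for the objects associated with $\mathfrak M_\alpha$.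

* *Size.* $\operatorname{dens}Y_\alpha\le|\alpha|+\omega<\kappa$ for $\alpha<\kappa$. Since $x_\alpha\in Y_\kappa$ for all $\alpha<\kappa$, $QX\subseteq Y_\kappa$.
* *Monotonicity.* Let $\alpha\le\beta$. As $P_\alpha X=Y_\alpha\subseteq Y_\beta=P_\beta X$, $P_\beta P_\alpha=P_\alpha$. As $P_\alpha^*X^*=F_\alpha\subseteq F_\beta=P_\beta^*X^*$, $P_\beta^*P_\alpha^*=P_\alpha^*$, i.e. $P_\alpha P_\beta=P_\alpha$.
* *Continuity.* Let $\delta$ be a limit. Then $Y_\delta=\overline{\bigcup_{\alpha<\delta}Y_\alpha}$ and $F_\delta=\overline{\bigcup_{\alpha<\delta}F_\alpha}$. If $u\in Y_{\alpha_0}$, $\alpha_0<\delta$, then $P_\alpha u=u$ for $\alpha\ge\alpha_0$. As $\|P_\alpha\|\le1$, $P_\alpha u\to u$ for all $u\in Y_\delta$. So $P_\alpha x=P_\alpha P_\delta x\to P_\delta x$ in norm as $\alpha\uparrow\delta$. In the same way $P_\alpha^*x^*=P_\alpha^*P_\delta^*x^*\to P_\delta^*x^*$ in norm.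
* *Commutation.* $Q\in\mathfrak M_\alpha$ gives $Q(X\cap\mathfrak M_\alpha)\subseteq\mathfrak M_\alpha$ and $Q^*(X^*\cap\mathfrak M_\alpha)\subseteq\mathfrak M_\alpha$. Hence $QY_\alpha\subseteq Y_\alpha$ and $Q^*F_\alpha\subseteq F_\alpha$, i.e. $QP_\alpha=P_\alpha QP_\alpha$ and $P_\alpha Q=P_\alpha QP_\alpha$. So $Q$ and $P_\alpha$ commute.

Let $A=\{-1\}\cup\kappa$, with $-1$ first and $(-1)+1=0$, and put
$$D_{-1}=P_0,\qquad D_\alpha=P_{\alpha+1}-P_\alpha\ (0\le\alpha<\kappa),\qquad Q_\alpha=QD_\alpha=D_\alpha Q.$$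
By monotonicity each $D_\alpha$ is a projection, and for $0\le\alpha<\beta$ we have $D_\alpha D_\beta=P_{\alpha+1}-P_{\alpha+1}-P_\alpha+P_\alpha=0$. Likewise $D_\beta D_\alpha=0$, and $D_{-1}D_\beta=P_0-P_0=0=D_\beta D_{-1}$. So the $Q_\alpha$ are pairwise orthogonal projections with $QQ_\alpha=Q_\alpha Q=Q_\alpha$. As $Q_\alpha X\subseteq QY_{\alpha+1}\subseteq Y_{\alpha+1}$, $\operatorname{dens}Q_\alpha X<\kappa$.

By transfinite induction $P_\beta x\in\overline{\operatorname{span}}\{D_\alpha x:\alpha<\beta\}$ for $\beta\le\kappa$: $P_0x=D_{-1}x$, $P_{\beta+1}x=P_\beta x+D_\beta x$, and at limits use norm convergence. For $x\in QX$ we have $P_\kappa x=x$ and $D_\alpha x=D_\alpha Qx=Q_\alpha x$. So $QX=\overline{\operatorname{span}}\bigcup_{\alpha\in A}Q_\alpha X$.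

**Step 2: the norm estimate along the chain.** The aim is
$$\sum_{\alpha\in A}\|JQ_\alpha^*x^*\|+\|Kx^*\|\le\|x^*\|\qquad(x^*\in X^*).\tag{5}$$
Let $\tilde J=(JQ^*,K):X^*\to L\oplus_1L'$. This operator belongs to every $\mathfrak M_\alpha$ and satisfies $\|\tilde Jx^*\|\le\|x^*\|$, so Lemma 8.1 applies. Use it with $\mathfrak M_\alpha$ for the functional $P_{\alpha+1}^*x^*$. As $P_\alpha^*P_{\alpha+1}^*=P_\alpha^*$,
$$\|P_{\alpha+1}^*x^*\|\ge\|P_\alpha^*x^*\|+\|\tilde JD_\alpha^*x^*\|.$$
Also $\|P_0^*x^*\|\ge\|\tilde JD_{-1}^*x^*\|$, and $\|P_\delta^*x^*\|\ge\|P_\alpha^*x^*\|$ for $\alpha<\delta$ because $P_\alpha^*=P_\alpha^*P_\delta^*$. By transfinite induction $\|P_\beta^*x^*\|\ge\sum_{\alpha<\beta}\|\tilde JD_\alpha^*x^*\|$ for $\beta\le\kappa$. Take $\beta=\kappa$, apply Lemma 8.1 with $\mathfrak M_\kappa$ to $x^*$, and use $Q^*D_\alpha^*=Q_\alpha^*$: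
$$\|x^*\|\ge\sum_{\alpha\in A}\|\tilde JD_\alpha^*x^*\|+\|\tilde J(x^*-P_\kappa^*x^*)\|\ge\sum_{\alpha\in A}\|JQ_\alpha^*x^*\|+\Big[\sum_{\alpha\in A}\|KD_\alpha^*x^*\|+\|K(x^*-P_\kappa^*x^*)\|\Big].$$
By transfinite induction $\sum_{\alpha<\beta}\|KD_\alpha^*x^*\|\ge\|KP_\beta^*x^*\|$ for $\beta\le\kappa$: for $\beta=0$ it is an equality, successors use the triangle inequality, and limits use the norm convergence of $P_\alpha^*x^*$. So the bracket is at least $\|KP_\kappa^*x^*\|+\|K(x^*-P_\kappa^*x^*)\|\ge\|Kx^*\|$. This proves (5).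

**Step 3: splitting the pieces one after another within the same budget.** By recursion on $\beta\in A$ we construct families $(Q_{\beta,s})_{s\in S_\beta}$ of pairwise orthogonal projections with separable ranges, $Q_\beta Q_{\beta,s}=Q_{\beta,s}Q_\beta=Q_{\beta,s}$ and $Q_\beta X=\overline{\operatorname{span}}\bigcup_sQ_{\beta,s}X$, such that for all $\beta\in A\cup\{\kappa\}$ and $x^*\in X^*$
$$\sum_{\alpha<\beta}\sum_{s\in S_\alpha}\|JQ_{\alpha,s}^*x^*\|+\sum_{\alpha\ge\beta}\|JQ_\alpha^*x^*\|+\|Kx^*\|\le\|x^*\|.\tag{$6_\beta$}$$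
For $\beta=-1$ this is (5). Given $(6_\beta)$ with $\beta\in A$, let
$$K_\beta x^*=\big((JQ_{\alpha,s}^*x^*)_{\alpha<\beta,\,s\in S_\alpha},\ (JQ_\alpha^*x^*)_{\alpha>\beta},\ Kx^*\big).$$
It maps into an $\ell_1$-sum of copies of $L$ and $L'$, which is in $\mathcal S_1$, and $(6_\beta)$ says exactly $\|JQ_\beta^*x^*\|+\|K_\beta x^*\|\le\|x^*\|$. Since $\operatorname{dens}Q_\beta X<\kappa$, the induction hypothesis applies to the data $Q_\beta,J,K_\beta$. It yields $(Q_{\beta,s})_s$ with $\sum_s\|JQ_{\beta,s}^*x^*\|+\|K_\beta x^*\|\le\|x^*\|$, which is $(6_{\beta+1})$. For a limit $\beta$, including $\beta=\kappa$, drop from $(6_\gamma)$, $\gamma<\beta$, the terms with $\gamma\le\alpha<\beta$ and take the supremum over $\gamma<\beta$. This gives $(6_\beta)$.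

The family $(Q_{\alpha,s})_{\alpha\in A,s\in S_\alpha}$ is as required. The norm inequality is $(6_\kappa)$. For $\alpha\ne\beta$, $Q_{\alpha,s}Q_{\beta,t}=Q_{\alpha,s}Q_\alpha Q_\beta Q_{\beta,t}=0$. Also $QQ_{\alpha,s}=QQ_\alpha Q_{\alpha,s}=Q_{\alpha,s}$ and similarly $Q_{\alpha,s}Q=Q_{\alpha,s}$. The closed span of the ranges contains every $Q_\alpha X$, hence equals $QX$. $\square$

**Corollary 9.2.** Let $X$ be $M$-embedded and $J:X^*\to L\in\mathcal S_1$ with $\|Jx^*\|\le\|x^*\|\le r\|Jx^*\|$. Then there are nonzero pairwise orthogonal projections $(Q_s)_{s\in S}$ on $X$ with separable ranges $X_s$ that satisfy the hypotheses of Lemma 3.1 with this $r$. In particular $U:(x_s)\mapsto\sum x_s$ is an isomorphism of $(\oplus X_s)_{c_0}$ onto $X$ with $\|U\|,\|U^{-1}\|\le r$.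

*Proof.* Apply Proposition 9.1 with $Q=I$, $K=0$ and omit zero projections. Then
$$\sum_s\|Q_s^*x^*\|\le r\sum_s\|JQ_s^*x^*\|\le r\|x^*\|,$$
which is (2). The factor $r$ is paid once. $\square$

## 10. Proofs of Theorems A and B

*Proof of Theorem A.* If $X$ is separable, this is the quoted Theorem 3.11. Let $X$ be a nonseparable $M$-embedded $\mathcal L^\infty$-space with constant $\lambda$. Lemma 4.1 gives $J:X^*\to\ell_1(\Gamma)$ with $\|Jx^*\|\le\|x^*\|\le2\lambda\|Jx^*\|$, and $\ell_1(\Gamma)\in\mathcal S_1$. Corollary 9.2 with $r=2\lambda$ gives projections $(Q_s)$ as in Lemma 3.1 with separable ranges. Proposition 3.3 gives $X\cong c_0(\Gamma')$ (isomorphically) with $|\Gamma'|=\operatorname{dens}X$. $\blacksquare$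

*Proof of Theorem B.* (i)$\Rightarrow$(ii): an isomorphism of $X^*$ onto a subspace of an $\ell_1$-sum of separable spaces can be scaled to satisfy $\|Jx^*\|\le\|x^*\|\le r\|Jx^*\|$ for some $r$. Corollary 9.2 gives (ii) and the quantitative statement. (ii)$\Rightarrow$(i): if $X$ is isomorphic to $(\oplus X_s)_{c_0}$ with all $X_s$ separable, then each $X_s$ is isomorphic to a separable subspace of the $M$-embedded space $X$, so $X_s^*$ is separable by 2.4. And $X^*$ is isomorphic to $(\oplus X_s^*)_1\in\mathcal S_1$. $\blacksquare$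

## 11. A bound on $d(X,c_0(\Gamma))$ in terms of $\lambda$ alone

For Theorem C we repeat the trick of Proposition 3.3, Step 2, across different spaces: put countably many bad examples into one separable space and apply Theorem 3.11 to it. We must check that such sums stay in the class.

**Lemma 11.1.** Let $X=(\oplus_{k\in\mathbb N}X_k)_{c_0}$.

(a) If all $X_k$ are $M$-embedded, so is $X$.

(b) If all $X_k$ are $\mathcal L^\infty$-spaces with the same constant $\lambda$, then $X$ is an $\mathcal L^\infty$-space.

*Proof.* (a) We verify (1). We have $X^*=(\oplus X_k^*)_1$ and $X^{**}=(\oplus X_k^{**})_\infty$. Let $\Psi=x^*+\omega$ with $x^*=(x_k^*)\in X^*$, $\omega\in X^\perp$, and for $\varepsilon>0$ choose $m$ with $\sum_{k>m}\|x_k^*\|<\varepsilon$. Norms in $X^{***}$ add over the finite $\ell_\infty$-decomposition of $X^{**}$ into its first $m$ coordinates and the tail $(\oplus_{k>m}X_k^{**})_\infty$. For $k\le m$ the restriction of $\Psi$ to $X_k^{**}$ is $x_k^*+\omega_k$ with $\omega_k\in X_k^\perp$, whose norm is $\|x_k^*\|+\|\omega_k\|$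 by (1) in $X_k$. On the tail the norm is at least $\|\omega_{\rm tail}\|-\varepsilon$. So
$$\|\Psi\|\ge\sum_{k\le m}(\|x_k^*\|+\|\omega_k\|)+\|\omega_{\rm tail}\|-\varepsilon\ge\|x^*\|+\|\omega\|-2\varepsilon.$$

(b) Let $E\subseteq X$ be finite-dimensional and $0<\delta<1$ fixed. Lemma 1.4, with $D$ the space of finitely supported sequences, gives a finite-dimensional $E'\subseteq\oplus_{k\le m}X_k$ for some $m$ and an automorphism $\Sigma$ with $\|\Sigma-I\|\le\delta$, $\Sigma E'=E$. The $k$-th coordinates of the vectors of $E'$ form a finite-dimensional subspace of $X_k$, contained in some $F_k\subseteq X_k$ with $d(F_k,\ell_\infty^{\dim F_k})\le\lambda$. So $E'\subseteq F'=(\oplus_{k\le m}F_k)_\infty$ with $d(F',\ell_\infty^{\dim F'})\le\lambda$. Hence $E\subseteq\Sigma F'$, and $d(\Sigma F',\ell_\infty^{\dim F'})\le\lambda(1+\delta)/(1-\delta)$. $\square$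

*Proof of Theorem C.* Fix $\lambda$ and put $r=2\lambda$. For an infinite-dimensional $M$-embedded $\mathcal L^\infty$-space $X$ with constant $\lambda$ define its *blocks*: the space $X$ itself if $X$ is separable, and otherwise the spaces $G_B$ of Proposition 3.3, formed from the projections used in the proof of Theorem A. Blocks are separable, infinite-dimensional, $M$-embedded (2.2), and ranges of projections on $X$ of norm $\le r^2$ (Lemma 3.1).

**Step 1: the blocks of all such spaces are uniformly isomorphic to $c_0$.** Suppose there were blocks $G_k$ of such spaces $X_k$ with $d(G_k,c_0)>k$ for all $k\in\mathbb N$. The separable space $Z=(\oplus G_k)_{c_0}$ is $M$-embedded by Lemma 11.1(a). The coordinatewise projections, of norm $\le r^2$, make $Z$ complemented in $(\oplus X_k)_{c_0}$, which is an $\mathcal L^\infty$-space by Lemma 11.1(b). So $Z$ is an $\mathcal L^\infty$-space (Lindenstrauss–Rosenthal). By Theorem 3.11 there is an isomorphism $V:Z\to c_0$; let $m=\|V\|\|V^{-1}\|$. As $G_k$ is the range of a norm-one projection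 on $Z$, $VG_k$ is the range of a projection on $c_0$ of norm $\le m$, and Lemma 3.2 gives $d(G_k,c_0)\le m\,p(m)$ for all $k$, a contradiction. Hence the supremum $\Delta_0(\lambda)$ of $d(G,c_0)$ over all blocks is finite (put $\Delta_0(\lambda)=1$ if there are none).

**Step 2: from blocks to $X$.** If $X$ is separable, $d(X,c_0)\le\Delta_0(\lambda)$. If $X$ is nonseparable, Proposition 3.3 gives $d(X,c_0(\Gamma))\le r^4\Delta_0(\lambda)$ with $|\Gamma|=\operatorname{dens}X$. As $r\ge2$, in both cases $d(X,c_0(\Gamma))\le r^4\Delta_0(\lambda)=:\Delta(\lambda)$. $\blacksquare$
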